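# Four colors and highly computable planar graphs

## 1. The guess "yes", tested on bipartite graphs, lattices and distance levels

Every planar graph, finite or countably infinite, has a 4-coloring: this is the Four Color Theorem together with compactness. Suppose now that an infinite planar graph is given by an algorithm that, shown a vertex, lists all of its neighbors. Can an algorithm 4-color the graph?

The natural first guess is yes. We can explore the graph around any vertex as far as we like, every finite piece is 4-colorable, and we can find a 4-coloring of a finite piece by trying all possibilities. The known bounds point the same way: it follows from the work of Bean and Schmerl that six colors suffice computably, and Carstens improved six to five. Four looks like the next step. We fix the definitions and test the guess.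

**Definition 1.** A *graph* $G=(V,E)$ has a set of vertices $V\subseteq\mathbb N$ and a symmetric set of edges $E\subseteq V\times V$. Unless stated otherwise, graphs are connected, have no loops or multiple edges, and have all degrees finite. $G$ is *computable* if $V$ and $E$ are computable sets. A computable graph is *highly computable* if there is a partial computable function that gives the degree of each $v\in V$. A *$k$-coloring* is a map $g:V\to\{1,\dots,k\}$ with $g(u)\ne g(v)$ for every edge $(u,v)$.

In a highly computable graph we can list all neighbors of $v$: compute the degree $d$ of $v$, then search through $\mathbb N$ until $d$ neighbors have appeared. In a graph that is only computable, we never know when to stop searching.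

**Example 1 (computable, not highly computable).** Let $\varphi_0,\varphi_1,\dots$ be a standard enumeration of the partial computable functions. Take a path $r_0,r_1,r_2,\dots$, and for each pair $(e,s)$ such that $\varphi_e(e)$ halts in exactly $s$ steps, take one further vertex $v_{e,s}$ joined only to $r_e$. Whether $v_{e,s}$ exists is decided by running $\varphi_e(e)$ for $s$ steps, so $V$ and $E$ are computable. But for $e\ge1$ the degree of $r_e$ is $3$ if $\varphi_e(e)$ halts and $2$ otherwise, so the degree function is not computable.

The difference matters. Bean constructed a 3-colorable computable planar connected graph with no computable $k$-coloring for any $k$. So the guess must use high computability, and we now test it under that hypothesis.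

*Bipartite graphs.* Let $G$ be connected, computable and 2-colorable. Fix a vertex $r$. Given $v$, search for a path from $r$ to $v$ and color $v$ by the parity of its length. In a 2-colorable graph all paths from $r$ to $v$ have the same parity, so this is a computable 2-coloring. In particular, trees and the square lattice cause no trouble.

*The triangular lattice.* Let the vertices be $(x,y)\in\mathbb Z^2$, with edges in the directions $\pm(1,0),\pm(0,1),\pm(1,1)$. The value $x+y \bmod 3$ changes by $\pm1$, $\pm1$, $\pm2$ along edges, so it gives a computable 3-coloring.

*Distance levels.* Let $G$ be any connected highly computable planar graph. Fix a vertex $r$ and let $L_n$ be the set of vertices at distance $n$ from $r$. Since neighbors can be listed, each finite set $L_n$ can be computed. For $n\ge1$, take the finite planar graph induced on $L_0\cup\dots\cup L_n$ and contract the connected subgraph on $L_0\cup\dots\cup L_{n-1}$ to one vertex $z$. Contraction preserves planarity, and $z$ is adjacent to every vertex of $L_n$. In a 4-coloring of the contracted graph the color of $z$ does not occur on $L_n$, so $L_n$ is 3-colorable, and a search finds a 3-coloring. Use colors $1,2,3$ on even levels and $4,5,6$ on odd levels. Every edge joins vertices of the same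 level or of consecutive levels, so this is a computable 6-coloring.

This is where the method stops. With four colors, consecutive levels have to share colors, so a choice on $L_n$ restricts the choices on $L_{n+1}$, these restrict $L_{n+2}$, and so on. We would need to know that a coloring of a finite piece extends to larger pieces without bound. One may hope that looking some finite distance ahead is enough. It is not, and the guess is wrong.

## 2. Two theorems: no computable 4-coloring, and the exact degrees

**Theorem A.** There is an infinite, connected, simple, planar, highly computable graph $G$ (explicitly embedded in the plane, of maximum degree at most $9$) with no computable 4-coloring. Moreover, every total computable $g:\mathbb N\to\{1,2,3,4\}$ gives both ends of infinitely many edges of $G$ the same color.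

**Corollary.** The number $5$ is the least $k$ such that every highly computable planar graph has a computable $k$-coloring.

Indeed, $k=5$ works by Carstens' theorem. A $k$-coloring with $k\le4$ is in particular a 4-coloring, so by Theorem A no $k\le 4$ works.

The second theorem says how hard it is to 4-color such a graph.

**Definition 2.** A *tree* is a set $T\subseteq 2^{<\omega}$ closed under initial segments; a *path* of $T$ is an $X\in2^\omega$ all of whose finite initial segments lie in $T$. A *$\Pi^0_1$ class* in $2^\omega$ is the set of paths of a computable tree. A Turing degree is a *PA degree* if it computes a member of every nonempty $\Pi^0_1$ class in $2^\omega$.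

**Example 2 (colorings as a $\Pi^0_1$ class).** Let $G=(V,E)$ be a computable graph. Code a map $V\to\{1,2,3,4\}$ by $X\in2^\omega$, where the bits $X(2v),X(2v+1)$ give the color of $v$ if $v\in V$ and are $0$ if $v\notin V$. Let $T$ be the set of finite strings that do not violate, on the bits they contain, any of the requirements "the bits of $v\notin V$ are $0$" and "the bit pairs of $u$ and $v$ differ when $(u,v)\in E$". Then $T$ is a computable tree, and its paths are exactly the codes of 4-colorings of $G$.

**Theorem B.** There is such a graph $G$ for which the Turing degrees computing a 4-coloring of $G$ are *exactly* the PA degrees. This is the worst possible: for every computable planar graph, every PA degree computes a 4-coloring.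

## 3. Late edges, early degrees, and tubes of 4-cycles

To defeat all algorithms, reserve for each $e$ a finite part of the graph and try to make $\varphi_e$ fail there. A sensible first attempt is to reserve a 4-cycle $x_0x_1x_2x_3$, wait until $\varphi_e$ has colored it, and, if $x_0$ and $x_2$ got the same color, add the edge $x_0x_2$.

This fails because of the degree function. The degree of $x_0$ would depend on whether $\varphi_e$ ever halts on $x_0,x_2$ with equal values, and that is undecidable. (Given $p$, compute $e$ such that $\varphi_e$ is constantly $1$ if $\varphi_p(p)$ halts and is nowhere defined otherwise; a decision would solve the halting problem.) All neighbors of a vertex must be fixed without knowing whether $\varphi_e$ will ever answer. So a late reaction must happen far away, at vertices that are still undetermined when the answer arrives, and its effect has to travel back to the 4-cycle through vertices that are already fixed.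

**Definition 3.** Let $x_0x_1x_2x_3$ be a 4-cycle, with indices mod $4$. *Adding a layer* means adding new vertices $y_0,\dots,y_3$ and the edges
$$y_iy_{i+1},\qquad y_ix_i,\qquad y_ix_{i+1}\qquad(i\in\mathbb Z_4).$$
The new 4-cycle is $y_0y_1y_2y_3$, and further layers can be added to it.

In the plane the layer is drawn inside the $x$-cycle, so iterating gives a nested tube. Let us color one layer by hand. A properly 4-colored 4-cycle has exactly $2$, $3$ or $4$ colors.

* If $x$ is colored $1,2,1,2$, every $y_i$ sees colors $1$ and $2$, so $y$ is colored $3,4,3,4$ or $4,3,4,3$.
* If $x$ is colored $1,2,3,4$, then $y_0\in\{3,4\}$, $y_1\in\{4,1\}$, $y_2\in\{1,2\}$, $y_3\in\{2,3\}$. Choosing $y_0=3$ excludes $3$ for $y_3$, so $y_3=2$, then $y_2=1$, $y_1=4$. Choosing $y_0=4$ gives $y_1=1$, $y_2=2$, $y_3=3$. Both times $y$ has four colors.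
* If $x$ is colored $1,2,1,3$, then $y_0,y_1\in\{3,4\}$ and $y_2,y_3\in\{2,4\}$. If $y_1=4$, then $y_0=3$, $y_2=2$, $y_3=4$. If $y_1=3$, then $y_0=4$, so $y_3=2$, $y_2=4$. So $y$ is $(3,4,2,4)$ or $(4,3,4,2)$.

**Lemma 1.** Let $c$ be a proper 4-coloring of a 4-cycle $x_0x_1x_2x_3$ together with one added layer $y_0y_1y_2y_3$. If the $x$-cycle has exactly $2$ colors, so has the $y$-cycle; if the $x$-cycle has exactly $4$ colors, so has the $y$-cycle.

*Proof.* Let the $x$-cycle be colored $p,q,p,q$. Each $y_i$ is adjacent to consecutive vertices $x_i,x_{i+1}$, hence to a vertex colored $p$ and one colored $q$. So all $y_i$ use the other two colors, and both occur because the $y$-cycle is properly colored.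

Let $c(x_0),\dots,c(x_3)$ be distinct. Since $y_i$ is adjacent to $x_i$ and $x_{i+1}$,
$$c(y_i)\in\{c(x_{i+2}),c(x_{i+3})\}\qquad\text{for every } i. \tag{1}$$
Suppose $c(y_i)=c(x_{i+2})$ for some $i$. By (1), $c(y_{i-1})\in\{c(x_{i+1}),c(x_{i+2})\}$, and $c(y_{i-1})\ne c(y_i)=c(x_{i+2})$, so $c(y_{i-1})=c(x_{i+1})=c(x_{(i-1)+2})$. Repeating this around the cycle gives $c(y_j)=c(x_{j+2})$ for all $j$. If there is no such $i$, then by (1) $c(y_j)=c(x_{j+3})$ for all $j$. In both cases the $y$-cycle has four colors. $\square$

So a tube carries the messages "2 colors" and "4 colors" over any distance. Now we close the tube so that one chosen message becomes impossible.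

**Definition 4.** Let $y_0y_1y_2y_3$ be the last layer of a tube. *Cap 2* adds the edge $y_0y_2$. *Cap 4* adds one new vertex, the *hub*, adjacent to $y_0,y_1,y_2,y_3$.

**Lemma 2.** If finitely many layers (at least one) are added to a 4-cycle $Q$ and the last layer gets cap $\tau\in\{2,4\}$, then in no proper 4-coloring of the result does $Q$ have exactly $\tau$ colors.

*Proof.* Suppose $Q$ has exactly $\tau$ colors. By Lemma 1 and induction on the number of layers, the last layer $y_0y_1y_2y_3$ has exactly $\tau$ colors. If $\tau=2$, a properly 2-colored 4-cycle has $c(y_0)=c(y_2)$, but cap 2 makes $y_0,y_2$ adjacent. If $\tau=4$, the hub is adjacent to all four colors and has none left. $\square$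

This already defeats bounded look-ahead. A 2-colored or 4-colored cycle $Q$ extends properly through any number of layers, as computed above. So after inspecting $N$ layers, an algorithm that gives $Q$ two colors sees nothing wrong; if layer $N+1$ turns out to have cap 2, it has lost. The same holds for four colors and cap 4.

But an algorithm may give $Q$ three colors, and then this weapon fails. In the third computation above, the 3-colored cycle $1,2,1,3$ extends to a 3-colored layer with $y_1=y_3$ and also to one with $y_0=y_2$. Renaming colors and shifting all indices by one, the same holds for every 3-colored cycle. Hence a 3-colored $Q$ extends through any number $n\ge1$ of layers with our choice of which opposite pair is equal in the last layer. Choosing $y_1=y_3$ there gives $y_0\ne y_2$ and satisfies cap 2. Cap 4 is satisfied as well, since the hub takes the fourth color. No cleverer filling helps: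

**Remark.** Let $H$ be a finite planar graph drawn with a 4-cycle $x_0x_1x_2x_3$ as the boundary of its outer face. Then $H$ has a proper 4-coloring in which this cycle has exactly $3$ colors. To see this, add the edge $x_0x_2$ outside the cycle, if it is not already present; by the Four Color Theorem there is a proper 4-coloring with $c(x_0)\ne c(x_2)$. If $c(x_1)=c(x_3)$ we are done. Otherwise let the colors of $x_0,\dots,x_3$ be $1,2,3,4$, and consider the component of $x_0$ in the subgraph of $H$ induced by colors $1$ and $3$. If it does not contain $x_2$, swap $1$ and $3$ on it; the cycle becomes $3,2,3,4$. If it contains $x_2$, a path from $x_0$ to $x_2$ with colors $1,3$ inside the cycle separates $x_1$ from $x_3$, so the component of $x_1$ in colors $2,4$ does not contain $x_3$. Swap $2$ and $4$ on that component; the cycle becomes $1,4,3,4$.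

So no filling of a single 4-cycle can exclude the answer "exactly 3 colors". If we fight only with the number of colors on 4-cycles, we need several 4-cycles that share vertices in such a way that a 4-coloring cannot give exactly three colors to all of them.

## 4. Seven vertices on which "exactly 3" cannot hold three times

Write the condition on a 4-cycle as a condition on opposite vertices: a properly colored 4-cycle has $4-\epsilon$ colors, where $\epsilon\in\{0,1,2\}$ is the number of its two opposite pairs that are equally colored. "Exactly 3" means that exactly one of the two equalities holds. We look for three 4-cycles in which the first kind of equality can hold at most once, while two equalities of the second kind imply the third.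

**Definition 5.** The graph $Y$ has vertices $m,a_1,a_2,a_3,b_1,b_2,b_3$ (indices mod $3$) and the 12 edges
$$m a_i,\qquad a_ib_i,\qquad b_ia_{i+1},\qquad b_ib_{i+1}\qquad(i=1,2,3).$$
Let $Q_i$ be the 4-cycle $(m,a_i,b_i,a_{i+1})$.

To draw it, take a hexagon $a_1b_1a_2b_2a_3b_3$ with $m$ at its center joined to the $a_i$, and draw $b_{i-1}b_i$ outside the hexagon, passing around $a_i$. The faces are the quadrilaterals $Q_1,Q_2,Q_3$, the triangles $b_{i-1}a_ib_i$, and the outer triangle $b_1b_2b_3$. The opposite pairs of $Q_i$ are $\{m,b_i\}$ and $\{a_i,a_{i+1}\}$.

Here are three colorings, written $(m;\,a_1,a_2,a_3;\,b_1,b_2,b_3)$.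

* $(4;\,2,3,1;\,1,2,3)$: no opposite pair is equal, so all three $Q_i$ have four colors.
* $(1;\,4,4,4;\,1,2,3)$: $Q_1$ is colored $1,4,1,4$ and has two colors; $Q_2$ and $Q_3$ have three.
* $(1;\,2,4,4;\,1,2,3)$: $Q_1$ is $1,2,1,4$ and $Q_2$ is $1,4,2,4$, with three colors each; $Q_3=(m,a_3,b_3,a_1)$ is $1,4,3,2$, with four.

**Lemma 3.** In every proper 4-coloring $c$ of $Y$, some $Q_i$ receives exactly $2$ or exactly $4$ colors.

*Proof.* Suppose every $Q_i$ receives exactly $3$ colors. Then for each $i$ exactly one of
$$c(m)=c(b_i),\qquad c(a_i)=c(a_{i+1}) \tag{2}$$
holds. The $b_i$ form a triangle, so their colors are pairwise distinct, and $c(m)=c(b_j)$ for at most one $j$.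

Suppose $c(m)=c(b_j)$ for some $j$. For the two indices $i\ne j$ we have $c(m)\ne c(b_i)$, so $c(a_i)=c(a_{i+1})$ by (2). Two of the three cyclic equalities among the $a$'s give $c(a_1)=c(a_2)=c(a_3)$. Hence $c(a_j)=c(a_{j+1})$ as well, and both equalities in (2) hold for $i=j$, a contradiction.

Suppose $c(m)\ne c(b_i)$ for all $i$. By (2), $c(a_1)=c(a_2)=c(a_3)=:a$. Each $a_i$ is adjacent to $m$, $b_{i-1}$ and $b_i$, so $a\notin\{c(m),c(b_1),c(b_2),c(b_3)\}$. These four colors are pairwise distinct, so five colors are used, a contradiction. $\square$

With five colors the lemma is false: in $(4;\,5,5,5;\,1,2,3)$ each $Q_i$ has exactly three colors.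

## 5. The graph $G_\psi$ and its plane drawing

The strategy is now visible. Attach to each quadrilateral of a copy of $Y$ a tube that grows as long as nothing is known. When an algorithm has colored the seven vertices properly, some $Q_i$ has $2$ or $4$ colors; close the tube of that $Q_i$ with the matching cap. We separate the graph from the choice of what to defeat: a partial computable function $\psi$ tells which tube to close, and how.

**Construction.** Let $\psi$ be a partial computable function from $\mathbb N$ to $\{1,2,3\}\times\{2,4\}$. Fix a program for it in which every halting computation takes at least one step. Fix a computable injective coding by natural numbers, with computable range and decidable component information, and *independent of $\psi$*, of the names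
$$r_e,\qquad\text{the seven vertices of a copy } Y_e \text{ of } Y,\qquad y_{e,i,s,j},\qquad h_{e,i,s}$$
for $e\ge0$, $i\in\{1,2,3\}$, $s\ge1$, $j\in\mathbb Z_4$. Say that *tube $(e,i)$ is capped at $s$ with $\tau$* if the computation of $\psi(e)$ halts in exactly $s$ steps with value $(i,\tau)$. The graph $G_\psi$ consists of the following.

* All $r_e$, with the edges $r_er_{e+1}$.
* All $Y_e$, with the edges of $Y$ and the edge from $r_e$ to the vertex $b_1$ of $Y_e$.
* For each $(e,i)$, layers $s=1,2,3,\dots$ added successively to the cycle $(x_0,x_1,x_2,x_3)=(m,a_i,b_i,a_{i+1})$ of $Y_e$, layer $s$ having vertices $y_{e,i,s,0},\dots,y_{e,i,s,3}$. If tube $(e,i)$ is capped at $s_0$ with $\tau$, there are exactly the layers $1,\dots,s_0$, and layer $s_0$ gets cap $\tau$, with hub $h_{e,i,s_0}$ if $\tau=4$. Otherwise there are infinitely many layers and no cap.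

For example, if $\psi(5)=(2,4)$ after exactly $3$ steps, then tube $(5,2)$ has three layers and the hub $h_{5,2,3}$, while tubes $(5,1)$ and $(5,3)$ are infinite.

**Lemma 4.** $G_\psi$ is an infinite, connected, simple, planar, highly computable graph of maximum degree at most $9$.

*Proof.* It is clearly infinite.

**Step 1: computability.** This step shows that neighbor lists can be computed although halting cannot be decided. All $r_e$ and all vertices of $Y_e$ exist. The vertex $y_{e,i,s,j}$ exists if and only if it is not the case that $\psi(e)$ halts in fewer than $s$ steps with first coordinate $i$. The vertex $h_{e,i,s}$ exists if and only if $\psi(e)$ halts in exactly $s$ steps with value $(i,4)$. Both are decided by running $\psi(e)$ for at most $s$ steps, so $V$ is computable.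

The neighbors of $r_e$ are $r_{e+1}$, $r_{e-1}$ (if $e\ge 1$), and $b_1$ of $Y_e$. The neighbors of a vertex of $Y_e$ lie in $Y_e$, in the layers with $s=1$ of its tubes, which always exist because halting takes at least one step, or are $r_e$ in the case of $b_1$. The neighbors of a vertex in layer $s$ of tube $(e,i)$ lie in layer $s-1$ (or $Q_i$ if $s=1$), in layer $s$, in layer $s+1$, or are the hub $h_{e,i,s}$. Whether layer $s$ is capped, with which cap, and whether layer $s+1$ exists are all decided by running $\psi(e)$ for $s$ steps. The neighbors of a hub are the four vertices of its layer. So the neighbor set of each vertex is uniformly computable as a finite set, and hence $E$ and the degree function are computable.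

**Step 2: degrees.** This step bounds the number of neighbors. In a layer added to an $x$-cycle, each $x_i$ gets the two new neighbors $y_i$ and $y_{i-1}$. So a vertex of $Y_e$ gains two neighbors for each $Q_i$ that contains it. The vertex $m$ has $3$ neighbors in $Y_e$ and lies on three cycles: degree $3+3\cdot2=9$. The vertex $a_i$ has neighbors $m,b_i,b_{i-1}$ in $Y_e$ and lies on $Q_i$ and $Q_{i-1}$: degree $3+2\cdot2=7$. The vertex $b_i$ has neighbors $a_i,a_{i+1},b_{i-1},b_{i+1}$ and lies on $Q_i$ only: degree $4+2=6$, and $7$ for $b_1$ because of $r_e$. A vertex of an uncapped layer has two neighbors in its layer, two in the previous cycle and two in the next: degree $6$. A vertex of a capped layer has at most $2+2+1=5$ neighbors. A hub has $4$, and $r_e$ has at most $3$.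

**Step 3: connected and simple.** This step checks the standing conventions. Each layer is joined to the previous cycle, each hub to its layer, each $Q_i$ lies in the connected graph $Y_e$, each $Y_e$ is joined to $r_e$, and the $r_e$ form a path. There are no loops, and the only edge that could be double is that of cap 2; but $y_0$ and $y_2$ in one layer are nonadjacent before cap 2 is added.

**Step 4: drawing the path and the copies of $Y$.** This step places everything but the tubes. Put $r_e$ at $(e,0)$ and draw $r_er_{e+1}$ as a segment. In polar coordinates about the point $(e,1)$, put $m$ at the center, put $b_1,b_2,b_3$ at distance $1/3$ in the directions $-90^\circ,30^\circ,150^\circ$, and put $a_1,a_2,a_3$ at distance $1/12$ in the directions $-150^\circ,-30^\circ,90^\circ$. So $a_i$ lies in the direction of the midpoint of the side $b_{i-1}b_i$; that midpoint has distance $1/6$ from the center. Draw all edges as segments.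

The rays through the $a$'s and $b$'s cut the plane into six closed sectors of $60^\circ$. Consider the one between the ray of $a_i$ and the ray of $b_i$; the one between $b_i$ and $a_{i+1}$ is its mirror image. Let $M$ be the midpoint of $b_{i-1}b_i$. In this sector the drawing consists of the segment from $m$ to $a_i$ on one side of the triangle $mMb_i$, the half side $Mb_i$, and the edge $a_ib_i$, which joins the corner $b_i$ to a point strictly between $m$ and $M$. These cross nowhere. So $Y_e$ is drawn without crossings inside the triangle $b_1b_2b_3$, which lies in the disc of radius $1/3$ about $(e,1)$, and the interior of each $Q_i$ is empty. The diagonals $mb_i$ and $a_ia_{i+1}$ of $Q_i$ cross (they meet at distance $1/24$ from $m$ on the ray of $b_i$), so $Q_i$ is a convex quadrilateral. The discs for different $e$ are disjoint. Since $b_1$ is the unique lowest point of the triangle, the vertical segment from $r_e$ to $b_1$ meets the drawing of $Y_e$ only in $b_1$.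

**Step 5: drawing the tubes.** This step fills each $Q_i$. Map the closed region of $Q_i$ onto a closed square with circumradius $1$ about the origin by a homeomorphism that sends vertices to vertices in cyclic order: cut the quadrilateral from the crossing of its diagonals, and the square from its center, into four triangles each, and map triangle to triangle linearly. In the square, place layer $s$ as the square with circumradius $2^{-s}$, rotated by $s\pi/4$, with $y_i$ in the direction midway between $x_i$ and $x_{i+1}$.

Look at one square $x_0x_1x_2x_3$ of circumradius $r$ with center $O$, and the next square $y_0y_1y_2y_3$ of circumradius $r/2$. Since $r/2<r/\sqrt2$, and $r/\sqrt2$ is the distance from $O$ to the sides of the outer square, the inner square lies strictly inside the outer one. The rays through the $x_i$ and $y_i$ cut the plane into eight sectors of $45^\circ$. Consider the one between $x_i$ and $y_i$, and let $M$ be the midpoint of $x_ix_{i+1}$, which lies on the ray of $y_i$. The edge $x_iy_i$ joins the corner $x_i$ of the triangle $Ox_iM$ to the point $y_i$ strictly between $O$ and $M$, so it meets the outer square only in $x_i$. The part of the inner square in this sector is the segment from $y_i$ to the midpoint $N$ of $y_{i-1}y_i$, where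 $N$ lies on the ray of $x_i$ strictly between $O$ and $x_i$; it meets $x_iy_i$ only in $y_i$. The same holds for $x_iy_{i-1}$ in the neighboring sector. So the eight connecting edges lie in eight different sectors, cross neither square, and meet one another only in common end vertices.

A cap is drawn inside the last square: cap 2 as the diagonal $y_0y_2$, and cap 4 by putting the hub at the center with four straight edges. An uncapped tube accumulates only at the center of the square, which is not a point of the drawing. Transporting everything back by the homeomorphisms gives a drawing of $G_\psi$ without crossings. $\square$

The next lemma is what the construction is for. We state it for arbitrary maps, because the last sentence of Theorem A concerns maps that need not be proper.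

**Lemma 5.** Let $c$ be a 4-coloring of $G_\psi$ and let $\psi(e)$ halt with value $(i,\tau)$. Then $Q_i$ of $Y_e$ does not have exactly $\tau$ colors under $c$. More generally, if $c:V\to\{1,2,3,4\}$ is any map, $\psi(e)$ halts with value $(i,\tau)$, and $Q_i$ of $Y_e$ has exactly $\tau$ colors, then some edge of $Y_e$ or of its tube $(e,i)$ (layers and cap, including the edges joining layer $1$ to $Q_i$) is monochromatic.

*Proof.* Tube $(e,i)$ is capped with $\tau$. If no edge of $Y_e$ or of tube $(e,i)$ were monochromatic, $c$ would be a proper 4-coloring of $Q_i$ together with its layers and cap, in which $Q_i$ has exactly $\tau$ colors. This contradicts Lemma 2. The first claim follows, since a 4-coloring has no monochromatic edge. $\square$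

## 6. Diagonalizing against $\varphi_e$ on $Y_e$: proof of Theorem A

**Step 1: the choice of $\psi$.** This step tells the graph how to react to $\varphi_e$. To compute $\psi(e)$, run $\varphi_e$ on the seven codes of the vertices of $Y_e$. If all seven computations halt with values in $\{1,2,3,4\}$, and for some $(i,\tau)\in\{1,2,3\}\times\{2,4\}$ the cycle $Q_i$ of $Y_e$ gets exactly $\tau$ colors, output the least such pair in some fixed order. Otherwise diverge. The names of the vertices of $Y_e$ do not depend on $\psi$, so there is no circularity, and $\psi$ is a legitimate partial computable function. Let $G=G_\psi$. By Lemma 4, $G$ is infinite, connected, simple, planar, highly computable, and of maximum degree at most $9$; its plane embedding is the one given there.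

**Step 2: no computable 4-coloring.** This step proves the main claim. Suppose $G$ has a computable 4-coloring. Since $V$ is computable, giving the color $1$ to all numbers outside $V$ extends it to a total computable $g=\varphi_e:\mathbb N\to\{1,2,3,4\}$. It is proper on $Y_e$, so by Lemma 3 some $Q_i$ of $Y_e$ has exactly $2$ or exactly $4$ colors. Hence $\psi(e)$ halts with a value $(i,\tau)$ such that $Q_i$ has exactly $\tau$ colors under $g$. This contradicts Lemma 5.

**Step 3: infinitely many monochromatic edges.** This step proves the last sentence of the theorem. Let $g:\mathbb N\to\{1,2,3,4\}$ be total computable, and let $e$ be any one of its infinitely many indices. Either some edge of $Y_e$ is monochromatic, or $g$ is proper on $Y_e$. In the second case, as in Step 2, $\psi(e)$ halts with some $(i,\tau)$ such that $Q_i$ has exactly $\tau$ colors under $g$, and Lemma 5 gives a monochromatic edge in $Y_e$ or its tube $(e,i)$. For different $e$ these edges lie in vertex-disjoint parts of $G$. So there are infinitely many. $\blacksquare$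

## 7. From 4-colorings to diagonally noncomputable functions to PA degrees: proof of Theorem B

Lemmas 3 and 5 together say that a 4-coloring always answers a question with six possible answers differently from a given computation. Functions that do this have a name.

**Definition 6.** A *$\mathrm{DNC}_k$ function* is a total function $f:\mathbb N\to\{0,\dots,k-1\}$ such that $f(e)\ne\varphi_e(e)$ whenever $\varphi_e(e)$ converges.

**Example 3.** No $\mathrm{DNC}_k$ function is computable: if $f=\varphi_e$, then $f(e)=\varphi_e(e)$. A $\mathrm{DNC}_k$ function is also $\mathrm{DNC}_{k'}$ for every $k'\ge k$. If we know that $\varphi_e(e)$, in case it converges, is $0$ or $1$, then the value $f(e)$ of a $\mathrm{DNC}_2$ function decides which of the two it is *not*, without waiting for convergence. That is why small $k$ is strong.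

**Step 1: the graph.** Here we choose $\psi$ so that the graph poses the diagonal question. Fix a bijection $\langle\cdot\rangle$ from $\{1,2,3\}\times\{2,4\}$ onto $\{0,\dots,5\}$. Let $\psi(e)=(i,\tau)$ if $\varphi_e(e)$ converges to $\langle i,\tau\rangle$, and let $\psi(e)$ diverge if $\varphi_e(e)$ diverges or is greater than $5$. Let $G=G_\psi$; Lemma 4 applies to it.

**Step 2: every 4-coloring $c$ of $G$ computes a $\mathrm{DNC}_6$ function.** This turns colors into diagonal avoidance. Let $h(e)$ be the least $\langle i,\tau\rangle$ such that $Q_i$ of $Y_e$ has exactly $\tau$ colors under $c$. By Lemma 3, $h$ is total; clearly $h\le_T c$. If $\varphi_e(e)$ converges to $\langle i,\tau\rangle\le5$, then $\psi(e)=(i,\tau)$, and by Lemma 5 $Q_i$ does not have exactly $\tau$ colors, so $h(e)\ne\langle i,\tau\rangle$. If $\varphi_e(e)$ converges to a number greater than $5$, then $h(e)\le 5$ is different from it. So $h$ is $\mathrm{DNC}_6$, hence $\mathrm{DNC}_{16}$.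

**Step 3: every $\mathrm{DNC}_{k^2}$ function $f$ computes a $\mathrm{DNC}_k$ function (Jockusch 1989).** This lowers the number of values. Identify $\{0,\dots,k^2-1\}$ with $\{0,\dots,k-1\}^2$. By the s-m-n theorem there is a computable $q(x,y)$ that is an index of the constant partial function with value the code of $(\varphi_x(x),\varphi_y(y))$ if both converge to values less than $k$, undefined otherwise. Write $f(q(x,y))=(f_1(x,y),f_2(x,y))$. Then
$$\text{it is impossible that both } \varphi_x(x)\!\downarrow=f_1(x,y)\ \text{ and }\ \varphi_y(y)\!\downarrow=f_2(x,y), \tag{3}$$
because then the function with index $q(x,y)$, applied to its own index $q(x,y)$, would converge to the code of $(f_1(x,y),f_2(x,y))$, which is $f(q(x,y))$, against the $\mathrm{DNC}$ property of $f$.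

*Case 1: there is an $x$ such that for no $y$ is $\varphi_y(y)\!\downarrow=f_2(x,y)$.* Fix such an $x$. Then $y\mapsto f_2(x,y)$ is total, computable from $f$, and by the choice of $x$ it is $\mathrm{DNC}_k$.

*Case 2: for every $x$ there is a $y$ with $\varphi_y(y)\!\downarrow=f_2(x,y)$.* Given $x$, search for such a $y$, running all computations $\varphi_y(y)$ in parallel, and put $d(x)=f_1(x,y)$ for the first $y$ found. Then $d$ is total and $d\le_T f$. By (3), $\varphi_x(x)\ne d(x)$ whenever $\varphi_x(x)$ converges. So $d$ is $\mathrm{DNC}_k$.

Applying this with $k=4$ and then with $k=2$, we see that $c$ computes a $\mathrm{DNC}_2$ function $d$.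

**Step 4: a $\mathrm{DNC}_2$ function $d$ computes a path of any infinite computable tree $T\subseteq2^{<\omega}$.** This gives members of $\Pi^0_1$ classes. By s-m-n, let $q(\sigma)$ be an index, computable from $\sigma$, of the constant partial function that searches for the least $n>|\sigma|$ such that exactly one of $\sigma0,\sigma1$ has an extension of length $n$ in $T$ (a string counts as an extension of itself), and, when $n$ is found, outputs the $i$ such that $\sigma i$ has none. Start with the empty string and pass repeatedly from $\sigma$ to $\sigma\,d(q(\sigma))$.

We claim that every string reached has infinitely many extensions in $T$. The empty string has, since $T$ is infinite. Let $\sigma$ have infinitely many. If both $\sigma0$ and $\sigma1$ have infinitely many extensions in $T$, nothing can go wrong. Otherwise $\sigma i$ has only finitely many for exactly one $i$, and $\sigma(1-i)$ has infinitely many. Since there are finitely many strings of each length and $T$ is closed under initial segments, $\sigma(1-i)$ has extensions in $T$ of every length greater than $|\sigma|$, whereas $\sigma i$ has none of large length. So the search halts, and at the $n$ found it is $\sigma i$ that has no extension; the output is $i$. Thus $\varphi_{q(\sigma)}(q(\sigma))=i$,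 so $d(q(\sigma))\ne i$, that is, $d(q(\sigma))=1-i$, and we pass to $\sigma(1-i)$. This proves the claim. All strings reached lie in $T$, and their union is a path of $T$ computable from $d$.

**Step 5: the degrees computing a 4-coloring of $G$ are PA.** This combines the steps. A nonempty $\Pi^0_1$ class is the set of paths of a computable tree, which is infinite because it has a path. By Steps 2, 3 and 4, every 4-coloring $c$ of $G$ computes a member of it. So every degree that computes a 4-coloring of $G$ is a PA degree.

**Step 6: every PA degree computes a 4-coloring of every computable planar graph.** This is the converse, and the statement that $G$ is worst possible. For a finite graph there is nothing to prove. For an infinite computable planar graph, the codes of its 4-colorings form a $\Pi^0_1$ class in $2^\omega$ by Example 2. The class is nonempty by the Four Color Theorem and compactness. So every PA degree computes a member of it, and hence a 4-coloring. Applied to $G$, this together with Step 5 gives the equality claimed.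

**Step 7: $G$ has all the properties listed in Theorem A.** This justifies the words "such a graph" in Theorem B. Lemma 4 and its drawing give everything except the two statements on computable maps. By Step 2 a computable 4-coloring would give a computable $\mathrm{DNC}_6$ function, which does not exist by Example 3. Now let $g:\mathbb N\to\{1,2,3,4\}$ be total computable. Let $h(e)$ be the least $\langle i,\tau\rangle$ such that $Q_i$ of $Y_e$ has exactly $\tau$ colors under $g$, and $h(e)=0$ if there is none. Then $h$ is total computable, so it has infinitely many indices $e$; for each of them $\varphi_e(e)=h(e)$. For such an $e$, either some edge of $Y_e$ is monochromatic under $g$, or $g$ is proper on $Y_e$. In the second case Lemma 3 shows that $h(e)=\langle i,\tau\rangle$ for a pair such that $Q_i$ has exactly $\tau$ colors under $g$. Then $\psi(e)=(i,\tau)$, and Lemma 5 gives a monochromatic edge in $Y_e$ or its tube $(e,i)$. For different $e$ these edges are in vertex-disjoint parts of $G$, so there are infinitely many of them. $\blacksquare$
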